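# Subspace lattices all of whose realizations are reflexive

## 1. Chains, three lines and a measure algebra

A completely distributive lattice of closed subspaces is reflexive, and so is every other lattice of subspaces with the same order structure. This is a quoted result of 1975, Fact (a) below. Does the converse hold? If every Hilbert space copy of a lattice is reflexive, must the lattice be completely distributive? The first guess is yes, because the converse is true as soon as the lattice has a finite-dimensional copy (Fact (b) below). We make the words precise and test this guess. The question is taken from the abstract at https://maths-proceedings.anu.edu.au/CMAProcVol20/CMAProcVol20-Longstaff.pdf.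

All Hilbert spaces are complex. The symbol $\vee$ denotes closed linear span, with empty span $(0)$, and $\wedge$ denotes intersection.

**Definition (subspace lattice).** A subspace lattice on $H$ is a family $\mathcal F$ of closed subspaces of $H$ that contains $(0)$ and $H$ and is closed under arbitrary intersections and arbitrary closed linear spans. It is a complete lattice.

**Definition (Alg, Lat, reflexive).** $\operatorname{Alg}\mathcal F$ is the algebra of bounded operators leaving every member of $\mathcal F$ invariant. $\operatorname{Lat}\mathcal A$ is the lattice of closed subspaces invariant under every operator in $\mathcal A$. A subspace lattice $\mathcal F$ is reflexive if $\mathcal F=\operatorname{Lat}\operatorname{Alg}\mathcal F$; equivalently, $\mathcal F=\operatorname{Lat}\mathcal A$ for some family $\mathcal A$ of operators.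

**Definition (realization).** A realization of $\mathcal F$ on a Hilbert space $K$ is a subspace lattice $\mathcal G$ on $K$ that is lattice-isomorphic to $\mathcal F$. For example, $\{(0),L,M,\mathbb C^2\}$ is a realization of the same abstract lattice for any two distinct lines $L,M$ in $\mathbb C^2$; the angle between them is not part of the lattice structure.

**Definition (completely distributive).** $\mathcal F$ is completely distributive if
$$\bigwedge_{i\in I}\bigvee_{j\in J_i}x_{i,j}=\bigvee_{f\in\prod_iJ_i}\ \bigwedge_{i\in I}x_{i,f(i)}\tag{1}$$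
for every doubly indexed family $\{x_{i,j}\}$ in $\mathcal F$.

Two facts are quoted. **Fact (a)** (1975): if $\mathcal F$ is completely distributive, then every realization of $\mathcal F$ is reflexive. **Fact (b)**: if every realization of $\mathcal F$ is reflexive and $\mathcal F$ has a finite-dimensional realization, then $\mathcal F$ is completely distributive. We use (a) for one implication and never use (b).

The law (1) is awkward to test directly. The following lemma turns its failure into two fixed elements and a covering property. It is also where the main proof will begin.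

**Lemma 1.** If $\mathcal F$ is not completely distributive, there are $a<b$ in $\mathcal F$ with
$$b\le\bigvee\{N\in\mathcal F: M\not\le N\}\quad\text{for every }M\in\mathcal F\text{ with }M\not\le a.\tag{2}$$

**Proof.** Let (1) fail for $\{x_{i,j}\}$; let $b$ be its left side and $a$ its right side. For each $f$ and each $i$ we have $\bigwedge_{i'}x_{i',f(i')}\le x_{i,f(i)}\le\bigvee_jx_{i,j}$, so always $a\le b$, and hence $a<b$. Let $M\not\le a$. If for each $i$ there were an $f(i)$ with $M\le x_{i,f(i)}$, then $M\le\bigwedge_ix_{i,f(i)}\le a$, a contradiction. So there is an $i$ with $M\not\le x_{i,j}$ for all $j\in J_i$, and $b\le\bigvee_jx_{i,j}\le\bigvee\{N:M\not\le N\}$. $\square$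

**Test 1: chains.** Let $\mathcal F$ be totally ordered, and suppose (2) holds for some $a<b$. Now $M\not\le a$ means $M>a$, and $M\not\le N$ means $N<M$. Taking $M=b$ gives $b\le\bigvee\{N:N<b\}$. So some $N<b$ is not below $a$; call it $M$, so that $a<M<b$. Then (2) for this $M$ gives $b\le\bigvee\{N:N<M\}\le M<b$, which is absurd. So chains are completely distributive, and by Fact (a) all their realizations are reflexive. Consistent with the guess.

**Test 2: three lines.** Let $\mathcal F=\{(0),\ell_1,\ell_2,\ell_3,\mathbb C^2\}$ with three distinct lines. Here $\ell_3\wedge(\ell_1\vee\ell_2)=\ell_3$ while $(\ell_3\wedge\ell_1)\vee(\ell_3\wedge\ell_2)=(0)$, so $\mathcal F$ is not even distributive. An operator leaving three distinct lines in $\mathbb C^2$ invariant has three pairwise independent eigenvectors, so it is a scalar. Hence $\operatorname{Alg}\mathcal F=\mathbb C1$, and $\operatorname{Lat}\operatorname{Alg}\mathcal F$ contains every line. Not reflexive; again consistent.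

**Test 3: a measure algebra.** Let $H=L^2[0,1]$ and $\mathcal F=\{L^2(E):E\subset[0,1]\text{ measurable}\}$, where $L^2(E)$ is the space of functions vanishing off $E$. Let $\mathcal A$ be the algebra of multiplications by bounded measurable functions. If a closed subspace is invariant under the self-adjoint family $\mathcal A$, its projection commutes with $\mathcal A$; since $\mathcal A$ is its own commutant, the projection is multiplication by an indicator function. So $\operatorname{Lat}\mathcal A=\mathcal F$; thus $\mathcal F$ is a subspace lattice and it is reflexive. It is not completely distributive. Let $E_{n,1},\dots,E_{n,2^n}$ be the dyadic intervals of length $2^{-n}$ and $x_{n,i}=L^2(E_{n,i})$. Then $\bigvee_ix_{n,i}=H$ for every $n$, so the left side of (1) is $H$. For a choice function $f$, the space $\bigwedge_nx_{n,f(n)}$ consists of functions supported on a set of measure at most $2^{-n}$ for every $n$, so it is $(0)$, and so is the right side of (1).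

This case is instructive. The lattice contains the infinite chain of all $L^2[0,t]$, so it has no finite-dimensional realization, and Fact (b) says nothing. It is itself reflexive. If the guess is right, the same abstract lattice must have another copy, on some other Hilbert space, that is not reflexive, and we have to construct it. The guess is right, and this lattice will be our guide.

## 2. The theorem and the duality $L\mapsto L^\perp$

Inner products are linear in the first variable. $P_L$ is the orthogonal projection onto $L$, and $\operatorname{dist}(v,N)=\|(1-P_N)v\|$. If $H=(0)$ there is nothing to prove, so let $H\ne(0)$ and put $\kappa=\max(\dim H,\aleph_0)$.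

**Theorem.** For a subspace lattice $\mathcal F$ on a complex Hilbert space $H\neq(0)$ the following are equivalent:

1. $\mathcal F$ is completely distributive;
2. every realization of $\mathcal F$ is reflexive;
3. every realization of $\mathcal F$ on a Hilbert space of dimension $\kappa$ is reflexive.

Here (1)⇒(2) is Fact (a), and (2)⇒(3) is trivial. We must prove (3)⇒(1). Call $\mathcal F$ *robust* if (3) holds.

**Duality.** If $\mathcal F$ is robust, so is $\mathcal F^\perp=\{L^\perp:L\in\mathcal F\}$. Indeed, let $\mathcal G$ be a realization of $\mathcal F^\perp$ on a space of dimension $\kappa$. Taking orthogonal complements reverses order, so $\mathcal G^\perp$ is a realization of $\mathcal F$ on the same space, hence reflexive. Now $\operatorname{Alg}\mathcal G^\perp=(\operatorname{Alg}\mathcal G)^*$, since $A$ leaves $L$ invariant exactly when $A^*$ leaves $L^\perp$ invariant; for the same reason $\operatorname{Lat}\operatorname{Alg}\mathcal G^\perp=(\operatorname{Lat}\operatorname{Alg}\mathcal G)^\perp$. So $\mathcal G$ is reflexive if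 and only if $\mathcal G^\perp$ is.

**Tensor products.** For a Hilbert space $\mathcal K\ne(0)$ with orthonormal basis $(\zeta_k)$, every $y\in H\otimes\mathcal K$ is uniquely $\sum_kg_k\otimes\zeta_k$ with $\sum\|g_k\|^2=\|y\|^2$. For a closed subspace $L$ of $H$ we have $y\in L\otimes\mathcal K$ if and only if all $g_k\in L$. Hence $\bigcap_j(L_j\otimes\mathcal K)=(\bigcap_jL_j)\otimes\mathcal K$, and $L\otimes\mathcal K\subset M\otimes\mathcal K$ implies $L\subset M$. The projection onto $L\otimes\mathcal K$ is $P_L\otimes1$, and the closed span of the $L_j\otimes\mathcal K$ is $(\bigvee_jL_j)\otimes\mathcal K$.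

## 3. Doubling a lattice: what the intertwining operators must not do

To produce a non-reflexive realization we put two copies of $\mathcal F$ side by side and make one copy nearly inaccessible from the other. The next lemma says what is needed.

**Lemma 2.** Let $\psi$ be a lattice isomorphism of $\mathcal F$ onto a subspace lattice on a Hilbert space $D$, let $x\in H$, and let $\varphi$ be a bounded linear functional on $D$. Suppose that

* $\varphi(Tx)=0$ for every bounded $T:H\to D$ with $TL\subset\psi(L)$ for all $L\in\mathcal F$ (call such $T$ an *intertwiner*);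
* whenever $x\in L\in\mathcal F$, the functional $\varphi$ is not identically zero on $\psi(L)$.

Then $\mathcal G=\{L\oplus\psi(L):L\in\mathcal F\}$ is a non-reflexive realization of $\mathcal F$ on $H\oplus D$.

**Proof.** An isomorphism of complete lattices preserves arbitrary meets and joins, and these are computed coordinatewise in $H\oplus D$. So $\mathcal G$ is a subspace lattice isomorphic to $\mathcal F$. Suppose it is reflexive. Let $\mathcal M$ be the closure of the linear space $\{A(x\oplus0):A\in\operatorname{Alg}\mathcal G\}$. It is invariant under $\operatorname{Alg}\mathcal G$ and contains $x\oplus 0$, so $\mathcal M=L\oplus\psi(L)$ for some $L\in\mathcal F$ with $x\in L$. For $A\in\operatorname{Alg}\mathcal G$ the corner $T=P_DA|_H$ is an intertwiner: if $g\in L'\in\mathcal F$, then $A(g\oplus0)\in L'\oplus\psi(L')$, so $Tg\in\psi(L')$. The second component of $A(x\oplus0)$ is $Tx$, on which $\varphi$ vanishes. By continuity $\varphi$ vanishes on the second components of all elements of $\mathcal M$, in particular on $\psi(L)$. This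 contradicts the second hypothesis. $\square$

**Three attempts on the measure algebra.** Let $\mathcal F$ be the lattice of Test 3, and $x=h=1$, the constant function. Let $K_0=L^2(\mathbb T)$ with normalized measure and $z_k=e^{ik\theta}$ for $k\in\mathbb Z$. We look for $\psi$ of the form $\psi(L)=D\cap(L\otimes\cdots)$ and take $\varphi(y)=\langle y,h\otimes z_0\rangle$.

The obvious second copy is $\psi(L)=L\otimes K_0$. It fails at once: $Tg=g\otimes z_0$ is an intertwiner and $\varphi(Tx)=1$.

So we make the second copy harder to reach by shrinking it to a dense subspace with a stronger norm. Let $D_1$ be the set of $y\in H\otimes K_0$ with $\sum_k16^{|k|}|\langle y,h\otimes z_k\rangle|^2<\infty$, normed by $\|y\|^2$ plus this sum, and $\psi(L)=D_1\cap(L\otimes K_0)$. The same $T$ is still an intertwiner, because $g\otimes z_0$ has only one nonzero coefficient $\langle g\otimes z_0,h\otimes z_k\rangle$. Forcing the coefficients to decay does not force them to be zero.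

We can force them to be zero by imposing decay in two bases that are incompatible. Let $U$ be multiplication on $K_0$ by the function $u$ equal to $1$ on $(0,\pi)$ and to $-1$ on $(\pi,2\pi)$; $U$ is unitary and self-adjoint.

**Lemma 3.** If $\alpha\in L^2(\mathbb T)$ and $|\langle\alpha,z_k\rangle|\le c\,4^{-|k|}$, $|\langle U\alpha,z_k\rangle|\le c\,4^{-|k|}$ for all $k$ and some $c$, then $\alpha=0$.

**Proof.** The Fourier series of $\alpha$ and of $u\alpha$ converge in the annulus $\frac14<|z|<4$ to analytic functions $A$ and $B$, with $A=\alpha$ and $B=u\alpha$ almost everywhere on $\mathbb T$. On the open upper arc $A=B$ almost everywhere, hence everywhere there by continuity, so $A\equiv B$ by the identity theorem. On the open lower arc $A=-B$, so $A\equiv-B$. Hence $A=0$ and $\alpha=0$. $\square$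

Third attempt: let $D_2$ be the set of $y$ with $\sum_k16^{|k|}\big(|\langle y,h\otimes z_k\rangle|^2+|\langle y,h\otimes Uz_k\rangle|^2\big)<\infty$. For $y\in D_2$ define $\alpha$ by $\langle\alpha,\zeta\rangle=\langle y,h\otimes\zeta\rangle$. Since $\langle\alpha,Uz_k\rangle=\langle U\alpha,z_k\rangle$, Lemma 3 gives $\alpha=0$. Now every intertwiner satisfies $\varphi(Tx)=0$. But we have killed too much: $D_2=h^\perp\otimes K_0$, so $\varphi=0$ on all of $D_2$. Moreover $\psi(L)=(L\cap h^\perp)\otimes K_0$ does not preserve joins. If $E,F$ are disjoint sets of positive measure, the function $|E|^{-1}1_E-|F|^{-1}1_F$ lies in $L^2(E\cup F)\cap 1^\perp$ and is orthogonal to both $L^2(E)\cap1^\perp$ and $L^2(F)\cap1^\perp$.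

The exact trouble is this: the decay conditions should bind the vectors $Tx$, but must not bind the general element of $\psi(L)$. What distinguishes $Tx$? It is a sum of vectors $Tx_{n,i}$ with $x_{n,i}=1_{E_{n,i}}$, so with $Tx_{n,i}\in\psi(N_{n,i})$ for very small members $N_{n,i}=L^2(E_{n,i})$ of the lattice. So we use conditions that small members cannot evade but a fixed member eventually can. For each $k$, with $n=|k|$, and each $i\le2^n$, we add a new coordinate $e_{k,i}$ orthogonal to $K_0$ and replace $h\otimes z_k$ by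
$$f_{k,i}=\varepsilon_k\,h\otimes z_k+u_{n,i}\otimes e_{k,i},\qquad u_{n,i}=1-1_{E_{n,i}}\perp N_{n,i}.$$
On vectors coming from $N_{n,i}$ the second term is invisible, so the decay of $\langle Tx_{n,i},f_{k,i}\rangle$ is decay of $\langle Tx_{n,i},h\otimes z_k\rangle$. On a fixed $L=L^2(E)$ with $|E|>0$ we have $\|P_Lu_{n,i}\|^2\ge|E|-2^{-n}$, bounded below for large $n$; so an element of $L\otimes\cdots$ can use its $e_{k,i}$ coordinate to cancel its pairing with $\varepsilon_kh\otimes z_k$, at bounded cost. The factor $\varepsilon_k=2^{-n/2}$ is there because the same coefficient has to be cancelled $2^n$ times.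

## 4. The Key Lemma

In general not every $L$ can cancel in the first family of conditions. So the second family (the one with $Uz_k$) also receives extra coordinates, built from a subspace $W$. The hypotheses list exactly what the plan uses.

**Lemma 4 (Key Lemma).** Let $\mathcal F$ be a subspace lattice on $H$, and suppose given:

* (K1) $b\in\mathcal F$, a separable closed subspace $W\subset b^\perp$, $x\in b$, and $h\in H$ with $\langle x,h\rangle\ne0$;
* (K2) for each $n\ge0$ a finite nonempty set $I_n$ and, for $i\in I_n$: $N_{n,i}\in\mathcal F$, $x_{n,i}\in N_{n,i}$ with $\|x-\sum_{i\in I_n}x_{n,i}\|\le4^{-n}$, and vectors $u_{n,i,s}\in N_{n,i}^\perp$ $(s\ge1)$ with $\sum_s\|u_{n,i,s}\|^2<\infty$;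
* (K3) for every $L\in\mathcal F$ with $P_Lh\ne0$ and $P_LW=(0)$ there are $\gamma>0$ and $n_0$ with $\sum_s\|P_Lu_{n,i,s}\|^2\ge\gamma^2$ for all $n\ge n_0$, $i\in I_n$.

Then $\mathcal F$ has a non-reflexive realization on a Hilbert space of dimension $\kappa$.

**Example.** For the measure algebra take $b=H$, $W=(0)$, $x=h=1$, $I_n=\{1,\dots,2^n\}$, $N_{n,i}=L^2(E_{n,i})$, $x_{n,i}=1_{E_{n,i}}$, so that $\sum_ix_{n,i}=x$ exactly. Take $u_{n,i,1}=1-1_{E_{n,i}}$ and $u_{n,i,s}=0$ for $s\ge2$. If $L=L^2(E)$ and $P_Lh=1_E\ne0$, then $\|P_Lu_{n,i,1}\|^2=|E\setminus E_{n,i}|\ge|E|-2^{-n}\ge\frac12|E|$ for large $n$. So, granting Lemma 4, the measure algebra has a non-reflexive realization, as the guess demanded.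

Sections 5–7 prove Lemma 4. The data (K1)–(K3) are fixed throughout.

## 5. The space $D$, the pairings and the correctors

**Step 1: the space.** The purpose of this step is to define $D$ and $\psi$. Keep $K_0=L^2(\mathbb T)$, $z_k$, $U$. Let $K_1=\bigoplus_{k\in\mathbb Z,\,i\in I_{|k|}}K_1^{k,i}$, where $K_1^{k,i}$ has orthonormal basis $(e_{k,i,s})_{s\ge1}$, and $K_2=\bigoplus_{k\in\mathbb Z}K_2^k$, where $K_2^k$ has orthonormal basis $(e'_{k,s})_{s\ge1}$. Put $\mathcal K=K_0\oplus K_1\oplus K_2$. Since $W$ is separable, there are $w_s$ $(s\ge1)$ with $\sum_s\|w_s\|^2<\infty$ and closed span $W$ (rescale a dense sequence). Put $\varepsilon_k=|I_{|k|}|^{-1/2}$ and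
$$U_{k,i}=\sum_su_{|k|,i,s}\otimes e_{k,i,s},\quad W_k=\sum_sw_s\otimes e'_{k,s},\quad f_{k,i}=\varepsilon_kh\otimes z_k+U_{k,i},\quad f'_k=\varepsilon_kh\otimes Uz_k+W_k.$$
Choose weights $v_{k,i},v'_k\ge1$ so large that
$$\varepsilon_k^{-1}v_{k,i}^{-1/2}\|x_{|k|,i}\|\,|I_{|k|}|\le4^{-|k|},\qquad\varepsilon_k^{-1}v_k'^{-1/2}\le4^{-|k|},\tag{3}$$
and let
$$Q(y)=\sum_{k,i}v_{k,i}|\langle y,f_{k,i}\rangle|^2+\sum_kv'_k|\langle y,f'_k\rangle|^2,\qquad D=\{y\in H\otimes\mathcal K:Q(y)<\infty\},\qquad\|y\|_D^2=\|y\|^2+Q(y).$$
The map $y\mapsto\big((v_{k,i}^{1/2}\langle y,f_{k,i}\rangle),(v_k'^{1/2}\langle y,f'_k\rangle)\big)$ from $D$ to $\ell^2$ is a closed operator: if $y_m\to y$ in norm and the images converge in $\ell^2$, then each coordinate of the limit is the coordinate of $y$, because coordinates are norm continuous; so $y\in D$ and the limit is its image. $D$ with $\|\cdot\|_D$ is the domain with the graph norm, so $D$ is a Hilbert space. For $L\in\mathcal F$ put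
$$\psi(L)=D\cap(L\otimes\mathcal K),$$
which is closed in $D$ because $\|\cdot\|\le\|\cdot\|_D$.

**Step 2: pairings and blocks.** This step separates the coordinates that each condition sees. Write $y=(y^0,y^1,y^2)$ along $\mathcal K=K_0\oplus K_1\oplus K_2$, with blocks $y^{1,(k,i)}\in H\otimes K_1^{k,i}$ and $y^{2,(k)}\in H\otimes K_2^k$. Then
$$\langle y,f_{k,i}\rangle=\varepsilon_k\langle y^0,h\otimes z_k\rangle+\langle y^{1,(k,i)},U_{k,i}\rangle,\qquad\langle y,f'_k\rangle=\varepsilon_k\langle y^0,h\otimes Uz_k\rangle+\langle y^{2,(k)},W_k\rangle.\tag{4}$$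
We call these numbers the family-1 and family-2 *pairings* of $y$. By (4), elements of $H\otimes K_1^{k,i}$ pair only with $f_{k,i}$ and elements of $H\otimes K_2^k$ only with $f'_k$. So these block spaces lie in $D$, and on each of them $\|\cdot\|_D$ is equivalent to $\|\cdot\|$.

**Step 3: correctors.** Here we make precise how a member of $\mathcal F$ cancels pairings. Call $L\in\mathcal F$ a *1-corrector* if there are $\gamma_L>0$ and $n_L$ with $\|(P_L\otimes1)U_{k,i}\|\ge\gamma_L$ for all $|k|\ge n_L$, $i\in I_{|k|}$. Call it a *2-corrector* if $P_LW\neq(0)$; then $\gamma'_L:=\|(P_L\otimes1)W_k\|=(\sum_s\|P_Lw_s\|^2)^{1/2}>0$ does not depend on $k$. Since $\|(P_L\otimes1)U_{k,i}\|^2=\sum_s\|P_Lu_{|k|,i,s}\|^2$, hypothesis (K3) says: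
$$\text{every }L\in\mathcal F\text{ with }P_Lh\ne0\text{ is a 1-corrector or a 2-corrector.}\tag{5}$$
For a 1-corrector, respectively a 2-corrector, put
$$\hat U^L_{k,i}=\frac{(P_L\otimes1)U_{k,i}}{\|(P_L\otimes1)U_{k,i}\|^2}\ (|k|\ge n_L),\qquad\hat W^L_k=\frac{(P_L\otimes1)W_k}{\|(P_L\otimes1)W_k\|^2}.$$
Since $\langle(P_L\otimes1)U_{k,i},U_{k,i}\rangle=\|(P_L\otimes1)U_{k,i}\|^2$, and likewise for $W_k$, we have $\langle\hat U^L_{k,i},f_{k,i}\rangle=1=\langle\hat W^L_k,f'_k\rangle$. For $y^0\in H\otimes K_0$ put
$$C_1^Ly^0=\sum_{|k|\ge n_L,\,i}\varepsilon_k\langle y^0,h\otimes z_k\rangle\hat U^L_{k,i}\in L\otimes K_1,\qquad C_2^Ly^0=\sum_k\varepsilon_k\langle y^0,h\otimes Uz_k\rangle\hat W^L_k\in L\otimes K_2.$$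

These operators are bounded. The blocks are orthogonal, $\|\hat U^L_{k,i}\|\le\gamma_L^{-1}$, there are $|I_{|k|}|=\varepsilon_k^{-2}$ indices $i$ for each $k$, and $(h\otimes z_k)_k$ is an orthogonal system of vectors of norm $\|h\|$. So by Bessel
$$\|C_1^Ly^0\|^2\le\gamma_L^{-2}\sum_k\varepsilon_k^2|I_{|k|}|\,|\langle y^0,h\otimes z_k\rangle|^2\le\gamma_L^{-2}\|h\|^2\|y^0\|^2.$$
In the same way, using $\varepsilon_k\le1$ and the orthogonal system $(h\otimes Uz_k)_k$, $\|C_2^L\|\le\|h\|/\gamma'_L$. From (4) we read off:

* $y^0-C_1^Ly^0$ has zero family-1 pairings for $|k|\ge n_L$, and its other pairings are those of $y^0$;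
* $y^0-C_2^Ly^0$ has zero family-2 pairings, and its family-1 pairings are those of $y^0$;
* if $g\perp h$, then $C_1^L(g\otimes\zeta)=C_2^L(g\otimes\zeta)=0$ for all $\zeta\in K_0$.

**Claim 1.** For each $L\in\mathcal F$, $\psi(L)$ is norm dense in $L\otimes\mathcal K$.

**Proof.** This is the test that attempt three failed. Let $y\in L\otimes\mathcal K$ have only finitely many nonzero blocks in $K_1$ and $K_2$.

Suppose $P_Lh=0$. Then $\langle y^0,h\otimes\zeta\rangle=0$ for all $\zeta$, so by (4) only finitely many pairings of $y$ are nonzero, and $y\in D$. Such $y$ are dense in $L\otimes\mathcal K$.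

Suppose $L$ is a 1-corrector. Assume also $y^0=\sum_kg_k\otimes Uz_k$, a finite sum with $g_k\in L$. Then $\langle y^0,h\otimes Uz_k\rangle=\langle g_k,h\rangle$ is nonzero for finitely many $k$ only, so only finitely many family-2 pairings of $y$ are nonzero. For $m\ge n_L$ larger than all $|k|$ for which a block $y^{1,(k,i)}$ is nonzero, subtract from $y$ the part of $C_1^Ly^0$ with $|k|\ge m$. The result is in $L\otimes\mathcal K$, has zero family-1 pairings for $|k|\ge m$ and unchanged family-2 pairings, so it lies in $\psi(L)$. The subtracted part is a tail of a convergent series and tends to $0$ in norm as $m\to\infty$. So $y$ is in the norm closure of $\psi(L)$, and such $y$ are dense in $L\otimes\mathcal K$, because $(Uz_k)$ is an orthonormal basis of $K_0$.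

Suppose $L$ is a 2-corrector. Assume $y^0=\sum_kg_k\otimes z_k$, a finite sum with $g_k\in L$. Now only finitely many family-1 pairings of $y$ are nonzero. Subtract the part of $C_2^Ly^0$ with $|k|\ge m$, where $m$ exceeds all $|k|$ with $y^{2,(k)}\ne0$. The result has zero family-2 pairings for $|k|\ge m$ and unchanged family-1 pairings, so it lies in $\psi(L)$, and the subtracted part tends to $0$. Such $y$ are dense.

By (5) one of the three cases occurs. $\square$

## 6. The map $\psi$ preserves joins

**Claim 2.** $\psi$ is a lattice isomorphism of $\mathcal F$ onto a subspace lattice on $D$, and it preserves arbitrary meets and joins.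

**Proof.** The easy parts come first. $\psi((0))=(0)$ and $\psi(H)=D$. Since $\bigcap_j(L_j\otimes\mathcal K)=(\bigcap_jL_j)\otimes\mathcal K$, $\psi$ preserves intersections. If $\psi(L)\subset\psi(M)$, then Claim 1 gives $L\otimes\mathcal K\subset M\otimes\mathcal K$, so $L\subset M$; hence $\psi$ is injective and an order isomorphism onto its image. The work is in the joins. Let $L=\bigvee_jL_j$ for a nonempty family, and let $\mathcal T$ be the $D$-closed span of the $\psi(L_j)$. Clearly $\mathcal T\subset\psi(L)$. We fix $y\in\psi(L)$ and show $y\in\mathcal T$.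

**Two tools.** These say which vectors lie in $\mathcal T$ for free.

(i) *Blocks.* $L\otimes K_1^{k,i}\subset\mathcal T$ and $L\otimes K_2^k\subset\mathcal T$. Indeed $L_j\otimes K_1^{k,i}\subset\psi(L_j)$, the norm closed span of these over $j$ is $L\otimes K_1^{k,i}$, and the norms are equivalent on $H\otimes K_1^{k,i}$. The same holds for $K_2^k$.

(ii) *Change of corrector.* If $L_j,L_{j'}$ are 1-correctors, then $C_1^{L_j}y^0-C_1^{L_{j'}}y^0\in\mathcal T$ for every $y^0\in H\otimes K_0$. The difference is a norm convergent sum of blocks, each in $\mathcal T$ by (i). The blocks with $|k|\ge\max(n_{L_j},n_{L_{j'}})$ are $\varepsilon_k\langle y^0,h\otimes z_k\rangle(\hat U^{L_j}_{k,i}-\hat U^{L_{j'}}_{k,i})$ and have pairing $0$, since $1-1=0$. So on all tails $Q=0$, and the sum converges in $D$. Similarly $C_2^{L_j}y^0-C_2^{L_{j'}}y^0\in\mathcal T$ for 2-correctors $L_j,L_{j'}$; there all blocks have zero pairing.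

We split into cases according to which correctors occur among the $L_j$.

**Case (a): $P_{L_j}h=0$ for all $j$.** Then $h\perp L$. For $y\in L\otimes\mathcal K$ the first terms in (4) vanish, so $\|y\|_D^2=\|y^0\|^2+\sum\|\text{block}\|_D^2$, and $y$ is the $D$-limit of $y^0$ plus finite block truncations. The blocks are in $\mathcal T$ by (i). The vector $y^0\in L\otimes K_0$ is a norm limit of elements of $\sum_jL_j\otimes K_0\subset\sum_j\psi(L_j)$, and on $L\otimes K_0$ the two norms coincide. So $y\in\mathcal T$.

From now on some $j$ has $P_{L_j}h\ne0$; by (5) this $L_j$ is a corrector. The cases (b) no 2-correctors, (c) 2-correctors but no 1-correctors, (d) both kinds, are exhaustive.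

**Case (b): no $L_j$ is a 2-corrector.** The plan is to move the part of $y$ in $H\otimes K_0$ into $\mathcal T$ one basis vector $Uz_k$ at a time, and to control the remainder by truncating and recorrecting. Since $P_{L_j}W=(0)$, i.e. $L_j\perp W$, for all $j$, we have $L\perp W$. By (5) every $L_j$ with $P_{L_j}h\ne0$ is a 1-corrector, and there is one such, say $L_1$. Put $C=C_1^{L_1}$, $n_1=n_{L_1}$, $\gamma=\gamma_{L_1}$.

For $k_0\in\mathbb Z$ and $g\in L$ let $\tau_{k_0}(g)=g\otimes Uz_{k_0}-C(g\otimes Uz_{k_0})\in L\otimes\mathcal K$. Its family-1 pairings vanish for $|k|\ge n_1$, and its family-2 pairings are $\varepsilon_k\langle g,h\rangle\langle Uz_{k_0},Uz_k\rangle$, nonzero at most for $k=k_0$. Only finitely many pairings are involved, each norm continuous in $g$; so $\tau_{k_0}:L\to D$ is bounded.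

We show $\tau_{k_0}(L)\subset\mathcal T$. Let $g\in L_j$. If $P_{L_j}h=0$, then $g\perp h$, so $\tau_{k_0}(g)=g\otimes Uz_{k_0}$ has all pairings zero and lies in $\psi(L_j)$. Otherwise $L_j$ is a 1-corrector, and $g\otimes Uz_{k_0}-C_1^{L_j}(g\otimes Uz_{k_0})$ lies in $L_j\otimes\mathcal K$ and has finitely many nonzero pairings, so it is in $\psi(L_j)$; by (ii), $\tau_{k_0}(g)\in\mathcal T$. By linearity and boundedness $\tau_{k_0}(L)\subset\mathcal T$.

Since $L\perp W$, all pairings vanish on $L\otimes K_2$, so $\|\cdot\|_D=\|\cdot\|$ there, and $y^2\in\mathcal T$ by (i). Replacing $y$ by $y-y^2$, we may assume $y^2=0$. Write $y^0=\sum_kg_k\otimes Uz_k$ with $g_k\in L$ and put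
$$y_M=\sum_{|k|\le M}\tau_k(g_k)\in\mathcal T,\qquad d=y-y_M,\qquad\text{so } d^0=\sum_{|k|>M}g_k\otimes Uz_k\to0\ \ (M\to\infty).$$
For $R\ge n_1$ put
$$b_R=\sum_{|k|\le R,\,i}d^{1,(k,i)}+\sum_{n_1\le|k|\le R,\,i}\varepsilon_k\langle d^0,h\otimes z_k\rangle\hat U^{L_1}_{k,i},$$
a finite sum of blocks in $L\otimes K_1^{k,i}$, so $b_R\in\mathcal T$ by (i). Since $d^2=0$,
$$d-b_R=d^0+\sum_{|k|>R,\,i}d^{1,(k,i)}-\sum_{n_1\le|k|\le R,\,i}\varepsilon_k\langle d^0,h\otimes z_k\rangle\hat U^{L_1}_{k,i}.$$
Its family-1 pairings are as follows. For $n_1\le|k|\le R$ they are $\varepsilon_k\langle d^0,h\otimes z_k\rangle-\varepsilon_k\langle d^0,h\otimes z_k\rangle=0$. For $|k|>R$ they are $\langle d,f_{k,i}\rangle=\langle y,f_{k,i}\rangle$, because the family-1 pairings of $y_M$ vanish for $|k|\ge n_1$. For $|k|<n_1$ they are $\varepsilon_k\langle d^0,h\otimes z_k\rangle$. Its family-2 pairings are those of $d$. As $y^2=0$, $\langle y,f'_k\rangle=\varepsilon_k\langle g_k,h\rangle$, which for $|k|\le M$ is also the pairing of $y_M$, while $y_M$ has none for $|k|>M$.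 So they are $0$ for $|k|\le M$ and $\langle y,f'_k\rangle$ for $|k|>M$. Hence
$$Q(d-b_R)\le\sum_{|k|>R,\,i}v_{k,i}|\langle y,f_{k,i}\rangle|^2+\Big(\sum_{|k|<n_1,\,i}v_{k,i}\varepsilon_k^2\|h\|^2\Big)\|d^0\|^2+\sum_{|k|>M}v'_k|\langle y,f'_k\rangle|^2,$$
$$\|d-b_R\|\le\Big(1+\frac{\|h\|}{\gamma}\Big)\|d^0\|+\Big\|\sum_{|k|>R,\,i}d^{1,(k,i)}\Big\|.$$
Since $Q(y)<\infty$ and the coefficient of $\|d^0\|^2$ does not depend on $M,R$, choosing first $M$ large (which fixes $d$) and then $R$ large makes $\|d-b_R\|_D$ arbitrarily small. As $y-(d-b_R)=y_M+b_R\in\mathcal T$, we get $y\in\mathcal T$.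

**Case (c): some $L_j$, say $L_2$, is a 2-corrector, and none is a 1-corrector.** The same plan works with the basis $(z_k)$ in place of $(Uz_k)$, but now $y^1$ has to be carried along. By (5) every $L_j$ with $P_{L_j}h\ne0$ is a 2-corrector. Put $C=C_2^{L_2}$, and for $g\in L$ let $\tau_{k_0}(g)=g\otimes z_{k_0}-C(g\otimes z_{k_0})$. Its family-1 pairings are nonzero at most for $k=k_0$ (finitely many $i$), and its family-2 pairings all vanish, so $\tau_{k_0}:L\to D$ is bounded. Let $g\in L_j$. If $P_{L_j}h=0$, then $\tau_{k_0}(g)=g\otimes z_{k_0}$ has zero pairings and lies in $\psi(L_j)$. Otherwise $g\otimes z_{k_0}-C_2^{L_j}(g\otimes z_{k_0})\in\psi(L_j)$, and $\tau_{k_0}(g)\in\mathcal T$ by (ii). Hence $\tau_{k_0}(L)\subset\mathcal T$.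

Write $y^0=\sum_kg_k\otimes z_k$ with $g_k\in L$, and put
$$y_M=\sum_{|k|\le M}\Big[\tau_k(g_k)+\sum_iy^{1,(k,i)}\Big]\in\mathcal T,\qquad d=y-y_M.$$
For $|k|\le M$ the family-1 pairing of $y_M$ is $\varepsilon_k\langle g_k,h\rangle+\langle y^{1,(k,i)},U_{k,i}\rangle=\langle y,f_{k,i}\rangle$, and for $|k|>M$ it is $0$. So the family-1 pairings of $d$ are $0$ for $|k|\le M$ and $\langle y,f_{k,i}\rangle$ for $|k|>M$. The family-2 pairings of $y_M$ vanish, so those of $d$ are $\langle y,f'_k\rangle$. Put
$$b_R=\sum_{|k|\le R}d^{2,(k)}+\sum_{|k|\le R}\varepsilon_k\langle d^0,h\otimes Uz_k\rangle\hat W^{L_2}_k\in\mathcal T,$$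
again by (i). Then $d-b_R$ has the family-1 pairings of $d$. Its family-2 pairings are $\varepsilon_k\langle d^0,h\otimes Uz_k\rangle-\varepsilon_k\langle d^0,h\otimes Uz_k\rangle=0$ for $|k|\le R$ and $\langle y,f'_k\rangle$ for $|k|>R$. Hence
$$Q(d-b_R)=\sum_{|k|>M,\,i}v_{k,i}|\langle y,f_{k,i}\rangle|^2+\sum_{|k|>R}v'_k|\langle y,f'_k\rangle|^2,$$
$$\|d-b_R\|\le\Big(1+\frac{\|h\|}{\gamma'_{L_2}}\Big)\|d^0\|+\Big\|\sum_{|k|>M,\,i}y^{1,(k,i)}\Big\|+\Big\|\sum_{|k|>R}d^{2,(k)}\Big\|,$$
where $d^0=\sum_{|k|>M}g_k\otimes z_k\to0$ as $M\to\infty$. Choosing $M$ and then $R$ large makes $\|d-b_R\|_D$ arbitrarily small, so $y\in\mathcal T$.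

**Case (d): some $L_j$, say $L_1$, is a 1-corrector and some $L_j$, say $L_2$, is a 2-corrector (possibly the same one).** Now we can correct both families at once, for all of $y^0$. For $y^0\in L\otimes K_0$ let $\tau(y^0)=y^0-C_1^{L_1}y^0-C_2^{L_2}y^0$. Its family-1 pairings vanish for $|k|\ge n_{L_1}$ and its family-2 pairings vanish, so $\tau:L\otimes K_0\to D$ is bounded. Let $g\in L_j$ and $k_0\in\mathbb Z$.

* If $P_{L_j}h=0$, then $\tau(g\otimes\zeta)=g\otimes\zeta\in\psi(L_j)$ for all $\zeta\in K_0$.
* If $P_{L_j}h\ne0$ and $L_j$ is a 1-corrector, then $g\otimes Uz_{k_0}-C_1^{L_j}(g\otimes Uz_{k_0})\in\psi(L_j)$ as in case (b), and $C_2^{L_2}(g\otimes Uz_{k_0})=\varepsilon_{k_0}\langle g,h\rangle\hat W^{L_2}_{k_0}$ lies in the single block $L\otimes K_2^{k_0}$. So $\tau(g\otimes Uz_{k_0})\in\mathcal T$ by (i) and (ii).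
* If $P_{L_j}h\neq0$ and $L_j$ is a 2-corrector, then $g\otimes z_{k_0}-C_2^{L_j}(g\otimes z_{k_0})\in\psi(L_j)$ as in case (c), and $C_1^{L_1}(g\otimes z_{k_0})$ is a finite sum of elements of the blocks $L\otimes K_1^{k_0,i}$. So $\tau(g\otimes z_{k_0})\in\mathcal T$ by (i) and (ii).

Both $(z_k)$ and $(Uz_k)$ are orthonormal bases of $K_0$. So linearity and boundedness give $\tau(L_j\otimes K_0)\subset\mathcal T$ for each $j$, hence $\tau(L\otimes K_0)\subset\mathcal T$. Finally $d=y-\tau(y^0)\in D\cap(L\otimes\mathcal K)$ has $d^0=0$, so $\|d\|_D^2$ is a sum over separate blocks, and $d$ is the $D$-limit of finite block sums, which lie in $\mathcal T$ by (i). So $y\in\mathcal T$.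

In all cases $\psi(L)=\mathcal T$. So the image of $\psi$ contains $(0)$ and $D$ and is closed under arbitrary meets and joins. $\square$

## 7. Intertwiners and the proof of the Key Lemma

**Claim 3.** If $T:H\to D$ is bounded and $TL\subset\psi(L)$ for all $L\in\mathcal F$, then $Tx\perp h\otimes K_0$ in $H\otimes\mathcal K$.

**Proof.** Define $\alpha\in K_0$ by $\langle\alpha,\zeta\rangle=\langle Tx,h\otimes\zeta\rangle$ for $\zeta\in K_0$. We verify the hypotheses of Lemma 3.

*Decay of $\langle\alpha,z_k\rangle$.* Let $n=|k|$. Since $Tx_{n,i}\in N_{n,i}\otimes\mathcal K$ and $u_{n,i,s}\perp N_{n,i}$, the term with $U_{k,i}$ is invisible: $\langle Tx_{n,i},f_{k,i}\rangle=\varepsilon_k\langle Tx_{n,i},h\otimes z_k\rangle$. By the definition of $Q$, $|\langle Tx_{n,i},f_{k,i}\rangle|\le v_{k,i}^{-1/2}\|Tx_{n,i}\|_D\le v_{k,i}^{-1/2}\|T\|\|x_{n,i}\|$. Writing $x=(x-\sum_ix_{n,i})+\sum_ix_{n,i}$ and using (K2) and (3),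
$$|\langle\alpha,z_k\rangle|\le\|T\|\|h\|4^{-n}+\sum_{i\in I_n}\varepsilon_k^{-1}v_{k,i}^{-1/2}\|T\|\|x_{n,i}\|\le\|T\|(\|h\|+1)4^{-|k|}.$$

*Decay of $\langle U\alpha,z_k\rangle$.* Since $x\in b$, $Tx\in b\otimes\mathcal K$. As $w_s\perp b$, $\langle Tx,f'_k\rangle=\varepsilon_k\langle Tx,h\otimes Uz_k\rangle=\varepsilon_k\langle\alpha,Uz_k\rangle$. So by (3)
$$|\langle U\alpha,z_k\rangle|=|\langle\alpha,Uz_k\rangle|\le\varepsilon_k^{-1}v_k'^{-1/2}\|T\|\|x\|\le4^{-|k|}\|T\|\|x\|.$$
By Lemma 3, $\alpha=0$. $\square$

**Proof of Lemma 4.** Apply Lemma 2 with this $\psi$ (an isomorphism by Claim 2), this $x$, and $\varphi(y)=\langle y,h\otimes z_0\rangle$, the inner product being that of $H\otimes\mathcal K$; it is bounded on $D$ because $\|\cdot\|\le\|\cdot\|_D$. The first hypothesis of Lemma 2 is Claim 3. For the second, let $x\in L\in\mathcal F$ and suppose $\varphi=0$ on $\psi(L)$. By Claim 1, $L\otimes\mathcal K\perp h\otimes z_0$, hence $\langle x,h\rangle=\langle x\otimes z_0,h\otimes z_0\rangle=0$, contradicting (K1). So $\{L\oplus\psi(L)\}$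 is a non-reflexive realization on $H\oplus D$.

It remains to compute the dimension. $\mathcal K$ is separable and infinite dimensional, so $\dim(H\otimes\mathcal K)=\kappa$. $D$ is isometric to a graph, a closed subspace of $(H\otimes\mathcal K)\oplus\ell^2$, so $\dim D\le\kappa$. By Claim 1 with $L=H$, the continuous inclusion $D\to H\otimes\mathcal K$ has dense range, so the density character of $D$ is at least $\kappa$. Thus $\dim D=\kappa$, and $\dim(H\oplus D)=\kappa$. $\square$

## 8. Robust lattices satisfy an infinite distributive law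

From here on $\mathcal F$ is robust, and Lemma 4 is used as a prohibition: data as in (K1)–(K3) cannot exist.

**Proposition 5.** Let $\mathcal F$ be robust. For $b\in\mathcal F$ and $(N_j)_{j\in J}\subset\mathcal F$,
$$b\wedge\bigvee_jN_j=\bigvee_j(b\wedge N_j).\tag{6}$$

**Proof.** Replacing $b$ by $b\wedge\bigvee_jN_j$ changes neither side, so assume $b\le\bigvee_jN_j$. Put $a=\bigvee_j(b\wedge N_j)\le b$ and suppose $a<b$; then $J\ne\emptyset$. Take $0\ne h\in b\ominus a$ and $x=h$.

For each $n\ge0$, since $h\in\bigvee_jN_j$, choose a finite nonempty $I_n\subset J$ and $x_{n,i}\in N_{n,i}:=N_i$ with $\|h-\sum_{i\in I_n}x_{n,i}\|\le4^{-n}$. To find the $u$'s, note that $h\perp b\cap N_i$, so $h\in(b\cap N_i)^\perp=\overline{b^\perp+N_i^\perp}$. Choose $u_{n,i}\in N_i^\perp$ and $\beta\in b^\perp$ with $\|h-u_{n,i}-\beta\|\le2^{-n}$. Applying $P_b$ gives $\|h-P_bu_{n,i}\|\le2^{-n}$. So inside $b$ the vector $u_{n,i}$ looks like $h$; what happens outside $b$ is not controlled, and this is the purpose of $W$. Let $W\subset b^\perp$ be the closed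 span of the countably many vectors $(1-P_b)u_{n,i}$. If $P_Lh\ne0$ and $P_LW=(0)$, then $P_Lu_{n,i}=P_LP_bu_{n,i}$ has norm at least $\|P_Lh\|-2^{-n}\ge\frac12\|P_Lh\|$ for all large $n$. So (K1)–(K3) hold with $u_{n,i,1}=u_{n,i}$ and $u_{n,i,s}=0$ for $s\ge2$. Lemma 4 contradicts robustness. $\square$

**Example.** For the three lines of Test 2, take $b=\ell_3$, $N_1=\ell_1$, $N_2=\ell_2$ and $0\ne h\in\ell_3$. Since $\ell_i\ne\ell_3$, the line $\ell_i^\perp$ is not orthogonal to $\ell_3$, so there is $u_i\in\ell_i^\perp$ with $P_bu_i=h$ exactly. The vectors $(1-P_b)u_1$ and $(1-P_b)u_2$ are not both zero, since otherwise $\ell_1^\perp=\ell_2^\perp=\ell_3$; so $W=\ell_3^\perp$. The line $\ell_1$ is not a 1-corrector, because $P_{\ell_1}u_1=0$. But $\ell_1$ is a 2-corrector, because $\ell_1\neq\ell_3$ means $P_{\ell_1}W\ne(0)$. The line $\ell_3$ is a 1-corrector and not a 2-corrector. So both kinds of correctors are needed in one and the same lattice.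

## 9. A separation property and its dual

For the next property one vector $h$ serves as test vector for all members of $\mathcal F$, exactly as in the measure algebra.

**Proposition 6.** Let $\mathcal F$ be robust. For every $h\in H$,
$$h\perp\bigwedge_{\varepsilon>0}\bigvee\{N\in\mathcal F:\|P_Nh\|<\varepsilon\},\tag{7}$$
$$h\in\bigvee_{\varepsilon>0}q_\varepsilon(h),\qquad\text{where }q_\varepsilon(h):=\bigwedge\{N\in\mathcal F:\operatorname{dist}(h,N)<\varepsilon\}.\tag{8}$$

**Proof.** Suppose (7) fails: some $x$ in the displayed meet has $\langle x,h\rangle\ne0$. For each $n\ge0$ there are a finite nonempty family $N_{n,i}\in\mathcal F$ $(i\in I_n)$ with $\|P_{N_{n,i}}h\|<2^{-n}$ and $x_{n,i}\in N_{n,i}$ with $\|x-\sum_ix_{n,i}\|\le4^{-n}$. Put $u_{n,i,1}=(1-P_{N_{n,i}})h\in N_{n,i}^\perp$ and $u_{n,i,s}=0$ for $s\ge2$. Then $\|P_Lu_{n,i,1}\|\ge\|P_Lh\|-\|P_{N_{n,i}}h\|\ge\|P_Lh\|-2^{-n}$ for all $L\in\mathcal F$. So (K1)–(K3) hold with $b=H$, $W=(0)$, and Lemma 4 contradicts robustness.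

For (8), apply (7) to $\mathcal F^\perp$, which is robust by the duality of Section 2. We have $\|P_{N^\perp}h\|=\operatorname{dist}(h,N)$ and $\bigvee\{N^\perp:\operatorname{dist}(h,N)<\varepsilon\}=q_\varepsilon(h)^\perp$. So $h\perp\bigwedge_\varepsilon q_\varepsilon(h)^\perp=\big(\bigvee_\varepsilon q_\varepsilon(h)\big)^\perp$, which is (8). $\square$

## 10. From the covering property to data for the Key Lemma

Let $\mathcal F$ be robust and suppose it is not completely distributive. Take $a<b$ as in Lemma 1. For each $M\not\le a$, (2) covers $b$ by members $N$ that do not contain $M$. We want a single sequence of finite families $N_{n,i}$ to which the Key Lemma applies, and two things are missing. First, "does not contain" has to become a quantitative distance, uniform along the sequence. Second, one sequence of families must serve all $M\not\le a$ at the same time, which requires meeting the covers for several $M$. The meets are supplied by (6), and the uniform distances by (8).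

**Step 1: quantitative covers.** Here we replace $v\notin N$ by $\operatorname{dist}(v,N)\ge m$. Let $v\in H\setminus a$ and $L_v=\bigwedge\{N\in\mathcal F:v\in N\}$. Then $v\in L_v$, so $L_v\not\le a$; and $L_v\le N$ if and only if $v\in N$. By (2) with $M=L_v$, $b\le\bigvee\{N:v\notin N\}$. By (6), $b=\bigvee\{b\wedge N:v\notin N\}$, and $v\notin b\wedge N$ when $v\notin N$; hence $b=\bigvee\{N\in\mathcal F:N\le b,\ v\notin N\}$. Put
$$b_v(m)=\bigvee\{N\in\mathcal F:N\le b,\ \operatorname{dist}(v,N)\ge m\}\qquad(m>0).$$
As $m\downarrow0$, $b_v(m)$ increases, and $\bigvee_{m>0}b_v(m)=b$, because $v\notin N$ means $\operatorname{dist}(v,N)>0$.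

**Step 2: an element below all the covers.** A vector of $b$ need not lie in any single $b_v(m)$. We now find $q\not\le a$ that does lie below $b_v(m)$, for every $v\in H\setminus a$ and every $m$ below a positive bound $\mu(v)$. Fix $h_0\in b\setminus a$. By (8), not all $q_\varepsilon(h_0)$ are below $a$, so there is $\varepsilon>0$ with $q:=q_\varepsilon(h_0)\not\le a$. Since $h_0\in b$, $b$ occurs in the meet defining $q$, so $q\le b$. Also $\|h_0\|\ge\varepsilon$, since otherwise $(0)$ occurs in the meet and $q=(0)\le a$. For $v\in H\setminus a$ let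
$$\mu(v)=\sup\{m>0:\operatorname{dist}(h_0,b_v(m))<\varepsilon\}.$$
Since $h_0\in b=\overline{\bigcup_mb_v(m)}$, the set is nonempty and $\mu(v)>0$. For $m>\|v\|$ no $N$ has $\operatorname{dist}(v,N)\ge m$, so $b_v(m)=(0)$ and $\operatorname{dist}(h_0,(0))=\|h_0\|\ge\varepsilon$; hence $\mu(v)\le\|v\|$. For $0<m<\mu(v)$ there is $m'>m$ in the set, and $b_v(m)\ge b_v(m')$, so $\operatorname{dist}(h_0,b_v(m))<\varepsilon$. Then $b_v(m)$ occurs in the meet defining $q$:
$$q\le b_v(m)\qquad(0<m<\mu(v)).\tag{9}$$

**Step 3: $\mu$ varies slowly.** This will let a countable set of vectors $v$ suffice. We claim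
$$\mu(v')\ge\mu(v)-\|v-v'\|\qquad(v,v'\in H\setminus a).\tag{10}$$
If $\operatorname{dist}(v,N)\ge m$, then $\operatorname{dist}(v',N)\ge m-\|v-v'\|$. Hence $b_v(m)\le b_{v'}(m-\|v-v'\|)$ when $m>\|v-v'\|$. So if such an $m$ belongs to the set defining $\mu(v)$, then $m-\|v-v'\|$ belongs to the set defining $\mu(v')$, and (10) follows when $\mu(v)>\|v-v'\|$. Otherwise (10) is trivial, as $\mu(v')>0$.

**Step 4: the vectors $x$ and $h$.** Choose $x\in q\setminus a$ and $h=x-P_ax$. Then $h\perp a$, $h\ne0$ and $\langle x,h\rangle=\|h\|^2>0$.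

**Step 5: families good for finitely many vectors.** Given $n\ge1$ and $v_1,\dots,v_n\in H\setminus a$, there are a finite nonempty family $N_{n,i}\in\mathcal F$ and $x_{n,i}\in N_{n,i}$ with $\|x-\sum_ix_{n,i}\|\le4^{-n}$ and
$$\operatorname{dist}(v_j,N_{n,i})\ge\tfrac12\mu(v_j)\qquad(j\le n,\ \text{all }i).\tag{11}$$
To see this, let $\mathcal N_j=\{N\in\mathcal F:N\le b,\ \operatorname{dist}(v_j,N)\ge\frac12\mu(v_j)\}$. It contains $(0)$, because $\mu(v_j)\le\|v_j\|$. By (9) with $m=\frac12\mu(v_j)$, $q\le\bigwedge_{j\le n}\bigvee\mathcal N_j$. Applying (6) finitely often, first to distribute over $\mathcal N_1$, then over $\mathcal N_2$, and so on, the right side equals $\bigvee\{N_1\wedge\dots\wedge N_n:N_j\in\mathcal N_j\}$. Each $N=N_1\wedge\dots\wedge N_n$ satisfies $\operatorname{dist}(v_j,N)\ge\operatorname{dist}(v_j,N_j)\ge\frac12\mu(v_j)$. Since $x\in q$, finitely many such $N$ suffice to approximate $x$ within $4^{-n}$.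

**Step 6: bookkeeping.** We now choose the $v_j$ so that they are dense in $H_0\setminus a$ for a separable subspace $H_0\ni h$ that is invariant under all the projections $P_{N_{n,i}}$. The difficulty is that $H_0$ depends on the $N_{n,i}$ and these depend on the $v_j$; so everything is built in stages. Let $S_0=\{h\}$. Write each $n\ge1$ uniquely as $n=2^m(2l+1)$ with $m,l\ge0$; then $m\le n-1$. At stage $n\ge1$, suppose countable sets $S_0\subset\dots\subset S_{n-1}$ have been constructed, together with a fixed surjection $e_r:\{0,1,2,\dots\}\to S_r\setminus a$ for each $r\le n-1$; note $h\in S_r\setminus a$, since $h\perp a$ and $h\ne0$. Put $v_n=e_m(l)$, and choose $N_{n,i},x_{n,i}$ $(i\in I_n)$ by Step 5 for $v_1,\dots,v_n$. Let $S_n\supset S_{n-1}$ be the countable set of all finite $(\mathbb Q+i\mathbb Q)$-linear combinations of vectors $s$ and $P_{N_{r,i}}s$ with $s\in S_{n-1}$, $1\le r\le n$, $i\in I_r$, and fix a surjection $e_n$ onto $S_n\setminus a$. Let $S=\bigcup_nS_n$. Each pair $(m,l)$ occurs for exactly one $n$, so $\{v_j:j\ge1\}=S\setminus a$.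 For $n=0$ take $I_0=\{1\}$, $N_{0,1}=H$, $x_{0,1}=x$.

Put $H_0=\overline S$. Since $S$ is closed under $(\mathbb Q+i\mathbb Q)$-linear combinations and mapped into itself by each $P_{N_{n,i}}$ with $n\ge1$, $H_0$ is a separable closed subspace containing $h$ and invariant under all these projections. Since $H_0\setminus a$ is relatively open in $H_0$ and $S$ is dense in $H_0$, the set $\{v_j\}=S\setminus a$ is dense in $H_0\setminus a$.

**Step 7: the vectors $u_{n,i,s}$.** As we do not know in advance which direction a given $L$ will need, we test all directions of $H_0$ at once. Let $(y_s)_{s\ge1}$ be dense in the unit sphere of $H_0$ and put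
$$u_{n,i,s}=2^{-s}(1-P_{N_{n,i}})y_s\in N_{n,i}^\perp,\qquad\text{so that }\sum_s\|u_{n,i,s}\|^2\le1.$$

**Step 8: verification of (K1)–(K3), with $H$ in the role of $b$ and $W=(0)$.** (K1) and (K2) hold by Steps 4–7. For (K3), let $L\in\mathcal F$ with $P_Lh\ne0$. We look for a vector of $H_0\setminus a$ that represents $L$. Let $P_0$ be the projection onto $H_0$ and $p=P_0P_Lh\in H_0$. Since $h\in H_0$, $\langle p,h\rangle=\langle P_Lh,h\rangle=\|P_Lh\|^2>0$; and since $h\perp a$, $p\notin a$.

Choose $j$ with $\|v_j-p\|<\frac18\mu(p)$. By (10), $\mu(v_j)\ge\frac78\mu(p)$. For $n\ge j$ and any $i\in I_n$, with $N=N_{n,i}$, (11) gives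
$$\|(1-P_N)p\|\ge\operatorname{dist}(v_j,N)-\|v_j-p\|\ge\tfrac12\mu(v_j)-\tfrac18\mu(p)\ge\tfrac5{16}\mu(p)=:\delta>0.$$
Choose $s$, depending only on $L$, with $\big\|y_s-p/\|p\|\big\|\le\delta^2/(2\|p\|^2)$. Since $n\ge1$, $(1-P_N)y_s\in H_0$, so we may replace $P_Lh$ by $p$ in the following inner product:
$$|\langle P_Lh,(1-P_N)y_s\rangle|=|\langle p,(1-P_N)y_s\rangle|=|\langle(1-P_N)p,y_s\rangle|\ge\frac{\|(1-P_N)p\|^2}{\|p\|}-\|p\|\frac{\delta^2}{2\|p\|^2}\ge\frac{\delta^2}{2\|p\|}.$$
As $P_Lh\in L$, $|\langle P_Lh,u_{n,i,s}\rangle|=|\langle P_Lh,P_Lu_{n,i,s}\rangle|\le\|P_Lh\|\,\|P_Lu_{n,i,s}\|$. Hence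
$$\|P_Lu_{n,i,s}\|\ge\frac{2^{-s}\delta^2}{2\|p\|\,\|P_Lh\|}>0,$$
a bound independent of $n\ge j$ and $i\in I_n$. This is (K3) with $n_0=j$.

Lemma 4 now yields a non-reflexive realization of $\mathcal F$ on a space of dimension $\kappa$, contradicting robustness. Hence a robust lattice is completely distributive. This proves (3)⇒(1), and with it the Theorem; in particular (2)⇒(1): a subspace lattice all of whose realizations are reflexive is completely distributive. $\blacksquare$
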